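# A regular maximal connected topology on an interval

## 1. Two points, an ultrafilter, an interval

Take two points $a,b$ and declare $\emptyset,\{a\},\{a,b\}$ open. This space is connected, because its only closed sets are $\emptyset,\{b\},\{a,b\}$. The only strictly finer topology is the discrete one, which is disconnected. So the space is connected, but every way of adding open sets destroys connectedness.

The same thing happens on an infinite set $Y$ with better separation. Let $\mathcal W$ be a nonprincipal ultrafilter on $Y$, and let the open sets be $\emptyset$ and the members of $\mathcal W$. Cofinite sets belong to $\mathcal W$, so the space is $T_1$. Two members of $\mathcal W$ always meet, so it is connected. If a finer topology contains a nonempty $A\notin\mathcal W$, then $Y\setminus A\in\mathcal W$ is open too, and $A$ is a nontrivial clopen set. So again no strictly finer topology is connected. This space is very far from Hausdorff, since any two nonempty open sets meet.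

Now take a space with good separation, the interval $(0,1)$ with the Euclidean topology. It has connected strict expansions. Let
$$A=\bigcup_{k\ge1}\Big(\tfrac12+\tfrac1{2^{2k+1}},\ \tfrac12+\tfrac1{2^{2k}}\Big),$$
and declare $\{\tfrac12\}\cup A\cup(0,\tfrac12)$ open in addition to all Euclidean open sets. This is strictly finer, because $A$ omits points arbitrarily close to $\tfrac12$ on the right. It is still connected. Indeed, let $C\ni\frac12$ be clopen in the finer topology. On $(0,\frac12]$ and on $(\frac12,1)$ the new topology induces the Euclidean one, so these two sets are still connected. Hence $(0,\frac12]\subset C$. As a neighborhood of $\frac12$, the set $C$ meets $A$, hence meets $(\frac12,1)$, hence contains it. So $C$ is everything.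

**Definition.** A topological space is *maximal connected* if it is connected and there is no strictly finer topology on the same underlying set that is still connected. A space is *nondegenerate* if it has more than one point. *Regular* means $T_3$: the space is $T_1$, and every point and every closed set not containing it have disjoint open neighborhoods.

The examples raise the question whether good separation and maximal connectedness can coexist. The text "On maximal connected I-spaces" (https://www.winterschool.eu/files/979-On_maximal_connected_I-spaces160921437.pdf), from which the problem is taken, poses it in this form: it is known that there are Hausdorff maximal connected spaces, but it is not known whether there are nondegenerate regular ones. Determine whether there are. The answer is yes. We prove three statements.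

**Theorem 1 (ZFC).** On $X=(0,1)$ there is a topology $\tau$, finer than the Euclidean one, which is Tychonoff (hence $T_3$) and maximal connected.

**Theorem 2.** A nondegenerate Tychonoff maximal connected space of cardinality $\kappa$ exists if and only if $\kappa\ge2^\omega$.

**Theorem 3.** In every nondegenerate regular maximal connected space the cut points form a dense open set, and the non-cut points form a closed discrete set.

A *cut point* of a connected space $Y$ is a point $x$ for which $Y\setminus\{x\}$ is disconnected. We begin with Theorem 3: it is short, and it tells us what to build.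

## 2. Dense sets and cut points

Let $Y$ be nondegenerate, regular and maximal connected. As $Y$ is connected and $T_1$ with more than one point, no singleton $\{x\}$ is open, since it would be clopen.

**Step 1: dense sets are open.** This step shows that sets without interior are negligible. Let $D\subset Y$ be dense. The topology generated by adding $D$ consists of the sets $U\cup(V\cap D)$ with $U,V$ open. Suppose both $C=U\cup(V\cap D)$ and $Y\setminus C=U'\cup(V'\cap D)$ are of this form. A point of $D\cap(U\cup V)\cap(U'\cup V')$ would lie in $C$ and in $Y\setminus C$. So the open set $(U\cup V)\cap(U'\cup V')$ misses the dense set $D$, and is empty. Since $U\cup V\supset C$ and $U'\cup V'\supset Y\setminus C$ cover the connected space $Y$, one of them is empty, so $C=\emptyset$ or $C=Y$. The expansion is connected, hence not strict, and $D$ is open. Consequently a set with empty interior is closed (its complement is dense), and so are all its subsets. It is therefore closed discrete. This step used only that $Y$ is maximal connected, not regularity.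

**Step 2: at a non-cut point $x$, if $A$ is open and $x\in\overline A$, then $\{x\}\cup A$ is open.** This step says that at a non-cut point every open set accumulating there is nearly a neighborhood. We may assume $x\notin A$. Let $\sigma$ be the topology generated by adding $\{x\}\cup A$; on the open set $Y\setminus\{x\}$ it agrees with the original topology, because $A$ is open. If $\sigma$ is disconnected, there is a nonempty $\sigma$-clopen $C\not\ni x$. Then $C$ and $(Y\setminus C)\setminus\{x\}$ are originally open and partition the connected set $Y\setminus\{x\}$, so the second is empty and $Y\setminus C=\{x\}$ is $\sigma$-open. Since $\{x\}$ is not open in $Y$, this means $V\cap(\{x\}\cup A)=\{x\}$ for some open $V\ni x$, so $V\cap A=\emptyset$, contradicting $x\in\overline A$. So $\sigma$ is connected and equals the topology of $Y$.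

**Step 3: the proof of Theorem 3.** Suppose a nonempty open $O$ contains no cut point. Choose $y\in O$ and $z\ne y$, and by regularity an open $U\ni y$ with $\overline U\subset O\setminus\{z\}$. By Step 2, $\overline U=\bigcup_{y'\in\overline U}(\{y'\}\cup U)$ is open. So $\overline U$ is clopen, contains $y$ and omits $z$, which contradicts connectedness. Hence the cut points are dense. By Step 1 they form an open set, and their complement, having empty interior, is closed discrete. $\blacksquare$

So a regular example must look like a line almost everywhere, and its sets without interior must be closed discrete. The modification at $\frac12$ in Section 1 shows what else is needed: on each side of a cut point, all choices of the kind "$A$ or not $A$" must already have been made.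

## 3. Gluing one-sided open ultrafilters onto a coarser topology

From now on $X=(0,1)$. This section isolates what has to be constructed.

**Definition.** Let $\mu$ be a topology on $X$. A *$\mu$-open ultrafilter* is a maximal filter in the lattice of $\mu$-open sets: a nonempty family of nonempty $\mu$-open sets that is closed under finite intersections and $\mu$-open supersets, and is maximal among such families.

By Zorn's lemma, every family of $\mu$-open sets all of whose finite intersections are nonempty is contained in a $\mu$-open ultrafilter. For example, the Euclidean intervals $(\frac12,\frac12+\delta)$ are contained in one, and exactly one of $A$, $\operatorname{int}(X\setminus A)$ belongs to it for the set $A$ of Section 1. In general, let $\mathcal R$ be a $\mu$-open ultrafilter and $A$ a $\mu$-open set not in $\mathcal R$. By maximality $A\cap B=\emptyset$ for some $B\in\mathcal R$, and then $B\subset\operatorname{int}_\mu(X\setminus A)$. This gives two properties, for $\mathcal R$ and every $\mu$-open $A$: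

* (R2) If $A$ is $\mu$-dense, then $A\in\mathcal R$.
* (R3) $A\in\mathcal R$ or $\operatorname{int}_\mu(X\setminus A)\in\mathcal R$.

**Proposition 3.1.** Let $\mu$ be a topology on $X$ finer than the Euclidean one. For each $x\in X$ let $\mathcal R_x,\mathcal L_x$ be $\mu$-open ultrafilters such that:

* (R1) every $\mu$-open set containing $x$ is in $\mathcal R_x\cap\mathcal L_x$; moreover $(x,1)\in\mathcal R_x$ and $(0,x)\in\mathcal L_x$;
* (R4) if $A\in\mathcal R_x$, there is a $\mu$-continuous $\varphi_A:X\setminus\{x\}\to[0,1]$ vanishing off $A$, with $\varphi_A=1$ on a member of $\mathcal R_x$ contained in $X\setminus\{x\}$; the same for $\mathcal L_x$;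
* (N) every set with empty $\mu$-interior is $\mu$-nowhere dense;
* (W) whenever $U,V$ are disjoint nonempty $\mu$-open sets with $\mu$-dense union, there is $x$ such that one of $U,V$ is in $\mathcal R_x$ and the other in $\mathcal L_x$.

Let $U\in\tau$ iff for every $x\in U$ there are $A\in\mathcal R_x$, $A'\in\mathcal L_x$ with $A\cup A'\subset U$. Then $\tau$ is a topology finer than $\mu$, and it is Tychonoff and maximal connected.

*Proof.* **Step 1: the shape of $\tau$.** Filters are closed under intersections, so $\tau$ is a topology. By (R1), $\mu\subset\tau$. Hence the sets $\{x\}\cup A\cup A'$ with $A\in\mathcal R_x$, $A'\in\mathcal L_x$ are $\tau$-open and form a base at $x$. In particular, every nonempty $\tau$-open set contains a nonempty $\mu$-open set.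

**Step 2: $\tau$ is Tychonoff.** It is Hausdorff, being finer than the Euclidean topology. Given a neighborhood $\{x\}\cup A\cup A'$, we may assume $A\subset(x,1)$ and $A'\subset(0,x)$. Let $g(x)=1$, $g=\varphi_A$ on $(x,1)$, $g=\varphi_{A'}$ on $(0,x)$. Then $g$ is $\mu$-continuous on $X\setminus\{x\}$, because $(x,1)$ and $(0,x)$ are $\mu$-open. It equals $1$ on a $\tau$-neighborhood of $x$: intersect the members from (R4) with $(x,1)$ and $(0,x)$. It vanishes off $\{x\}\cup A\cup A'$. So $g$ is $\tau$-continuous and separates $x$ from the complement of the given neighborhood.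

**Step 3: $\tau$ is connected.** Suppose $C$ is $\tau$-clopen and $\emptyset\ne C\ne X$. Let $U=\operatorname{int}_\mu C$ and $V=\operatorname{int}_\mu(X\setminus C)$. They are disjoint, and they are nonempty by Step 1. Their union is $\mu$-dense: for nonempty $O\in\mu$, one of the $\tau$-open sets $O\cap C$, $O\setminus C$ is nonempty and contains a nonempty $\mu$-open set, which is then part of $U$ or of $V$. Take $x$ from (W). Every $\tau$-neighborhood of $x$ contains a member of $\mathcal R_x$ and a member of $\mathcal L_x$, so it meets both $U$ and $V$. Hence $x$ is in the $\tau$-closures of both $C$ and $X\setminus C$, a contradiction.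

**Step 4: $\tau$ is maximal.** Let $\tau'\supsetneq\tau$ be a topology; we show that it is disconnected. Take $A\in\tau'\setminus\tau$ and $x\in A$ such that $A$ is not a $\tau$-neighborhood of $x$. First we clean $A$ up so that only $x$ is problematic. The set $E=A\setminus\operatorname{int}_\tau A$ has empty $\tau$-interior, hence empty $\mu$-interior, so by (N) it is $\mu$-nowhere dense. By (R2), $\{x\}\cup(X\setminus\operatorname{cl}_\mu E)\in\tau$. Intersecting it with $A$ we get $\{x\}\cup B\in\tau'$, where
$$B=(\operatorname{int}_\tau A\setminus\operatorname{cl}_\mu E)\setminus\{x\}\in\tau .$$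
As $\{x\}\cup B\subset A$, this set is not a $\tau$-neighborhood of $x$. So $B_0=\operatorname{int}_\mu B$ is not in both $\mathcal R_x$ and $\mathcal L_x$. By symmetry let $B_0\notin\mathcal R_x$. By (R3) and (R1), $O=\operatorname{int}_\mu(X\setminus B_0)\cap(x,1)\in\mathcal R_x$. If the $\tau$-open set $O\cap B$ were nonempty, it would contain a nonempty $\mu$-open set, which would be contained in $B_0$ and disjoint from $B_0$. So $O\cap B=\emptyset$. Now $\{x\}\cup O\cup(0,x)\in\tau$, so
$$\big(\{x\}\cup O\cup(0,x)\big)\cap\big(\{x\}\cup B\big)=\{x\}\cup(B\cap(0,x))\in\tau'.$$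
Adding $(0,x)$ we get $(0,x]\in\tau'$, and $(x,1)\in\tau'$ as well. So $\tau'$ is disconnected. (If $B_0\notin\mathcal L_x$, we get $[x,1)\in\tau'$ in the same way.) $\square$

In such a space every $x$ is a cut point, because $(0,x)$ and $(x,1)$ are open; this agrees with Theorem 3.

## 4. Why the Euclidean topology is too coarse a base

The natural first attempt is to take $\mu$ Euclidean and to choose one-sided open ultrafilters at every point. It breaks down at two definite places.

The first is (N). The set $D=\mathbb Q\cap(0,1)$ has empty interior and is dense. Every nonempty $\tau$-open set contains a Euclidean interval, so $D$ is $\tau$-dense and not $\tau$-open. If $\tau$ were maximal connected, $D$ would be open by Step 1 of Section 2. So no choice of Euclidean-open ultrafilters works.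

The second is (W). Let $K$ be the middle-third Cantor set, and let $G_0$ and $G_1$ be the unions of the gaps removed at even and at odd stages. If $x\in K\cap(0,1)$ is a limit of $K$ from the right, then $(x,x+\delta)$ contains a small closed interval of the construction around a point of $K$, and hence gaps of all later stages. So both $G_0$ and $G_1$ accumulate at $x$ from the right. The same holds on the left, and a point of $K\cap(0,1)$ borders a gap on at most one side. So for each $x\in K\cap(0,1)$ we can choose $i(x)$ such that $G_{i(x)}$ accumulates at $x$ from both sides, and then ultrafilters $\mathcal R_x,\mathcal L_x$ that both contain $G_{i(x)}$. For $x\in G_i$, (R1) puts $G_i$ into both filters. Then the two sets $G_i\cup\{x\in K\cap(0,1):i(x)=i\}$, $i=0,1$, are $\tau$-open and partition $X$. So ultrafilters chosen without care give a disconnected space, and (W) has to be arranged.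

To repair (N) we shall add to the Euclidean coordinate $r\in X$ a coordinate $f_\theta:X\to[0,1]$ for every subset $E_\theta$ of $X$. It will be arranged that, locally, $f_\theta$ is positive only inside $E_\theta$ or only outside $E_\theta$. There are $\lambda=2^{\mathfrak c}$ subsets, so $X$ will be embedded, as a dense subset, into $X\times[0,1]^\lambda$. This makes (W) harder. For each $\eta<\lambda$ the traces of $\{y_\eta<\frac12\}$ and $\{y_\eta>\frac12\}$ form a pair as in (W), and by density these traces differ for different $\eta$. So there are at least $2^{\mathfrak c}$ pairs but only $\mathfrak c$ points. One cannot reserve a point for each pair; each point has to serve very many pairs.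

Two ideas get past this. The first is to let each point $x$ carry, for each coordinate $\eta$, a blank *tape* $q_\eta(x)$, which tells the filters $\mathcal R_x$ and $\mathcal L_x$ how to approach $x$ in direction $\eta$. An open set with the same interior as its closure depends on countably many coordinates only. A prediction lemma will show that, for any countable set of coordinates and any "definable" instruction, some point has exactly the prescribed values and tapes. There are $2^{\mathfrak c}$ coordinates but only $\mathfrak c$ definable instructions, up to renaming the coordinates.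

The second idea is how to find a witness for (W), and it is easiest to see with one extra coordinate. Let $G_0,G_1$ be disjoint open sets with dense union in $X\times[0,1]$, regarded as two colors. Fix $r$ and let $t$ run through $(0,1)$. If the color of $(r,t)$ changes at $t^*$, there are $t_m\to t^*$ of color $1$ and $t_m'\to t^*$ of color $0$. A point $x=r$ with $f(x)=t^*$, whose right filter follows the points $(r,t_m)$ and whose left filter follows the points $(r,t'_m)$, is a witness. If there is no witness, connectedness of the interval makes the color independent of $t$, so the coordinate can be moved to $0$. After removing the relevant coordinates one by one, the problem is about the interval $X$ itself, where a Baire category argument finishes. The difficulty in executing this is that $r$, $t^*$, the sequences and the filters must be realized by an actual point of $X$. The rest of the lecture does that.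

## 5. Null sets and a model with $\mathfrak c$ elements

**Conventions.** $\mathfrak c=2^\omega$, $\lambda=2^{\mathfrak c}$, $X=(0,1)$, $I=[0,1]$; "countable" includes finite; $\varepsilon$ ranges over $\{+,-\}$ ($+$ for the right, $-$ for the left). $c_0$ is the Polish space of real null sequences with the sup norm. Each evaluation $u\mapsto u(n)$ is an open surjection $c_0\to\mathbb R$: the ball of radius $\delta$ about $u$ is mapped onto $(u(n)-\delta,u(n)+\delta)$. Let $\rho(t)=\operatorname{dist}(t,2\mathbb Z)$. This zigzag function is a continuous open surjection $\mathbb R\to I$ with $\rho(t)=t$ on $I$; near an even integer, for instance, it maps $(-\delta,\delta)$ onto $[0,\delta)$, which is open in $I$.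

The space of tapes is $Q=(\mathbb R\times c_0\times c_0)^{\{+,-\}}$, with elements $q=(\nu^\varepsilon,s^\varepsilon,u^\varepsilon)_\varepsilon$. It is Polish. The number $\nu^\varepsilon$ serves as a flag; only whether it is $0$ will matter. $Q_\infty$ is the set of pairs, indexed by $\varepsilon$, of sequences $1>\beta_0>\gamma_0>\beta_1>\gamma_1>\dots\to0$ of positive reals.

**Definition.** For a nonempty Polish space $W$ (possibly a point), $P\subset X\times W$ is *null* if there is $T\subset X$ with $|T|<\mathfrak c$ such that $P\setminus(T\times W)$ is meager. Otherwise $P$ is *positive*.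

For example, $T\times W$ is null whenever $|T|<\mathfrak c$, and the diagonal of $X\times X$ is null, being meager. Null sets are closed under subsets and finite unions (unite the sets $T$), and meager sets are null. So removing a null set from a positive set leaves a positive set. We recall the Kuratowski–Ulam theorem: a meager subset of a product of two Polish spaces has meager sections at comeagerly many points of either factor.

* (I0) If $P$ is positive, its projection to $X$ has cardinality $\mathfrak c$. Otherwise the projection can serve as $T$.
* (I1) If $P\subset X\times W\times W'$ is positive, so is its projection $P'$ to $X\times W$. If $P'\setminus(T\times W)$ is meager, so is its product with $W'$, which contains $P\setminus(T\times W\times W')$.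
* (I2) If $P\subset X\times W$ is positive and $O\subset W'$ is nonempty open, then $P\times O$ is positive. If $(P\times O)\setminus(T\times W\times W')$ were meager, its section at comeagerly many $w'\in W'$, hence at some $w'\in O$, would be meager; that section is $P\setminus(T\times W)$.
* (I3) A nonempty open interval $J\subset X$ is positive ($W$ a point). If $J\setminus T$ is meager, then $T$ contains a $G_\delta$ set dense in $J$. It is uncountable, so it has $\mathfrak c$ points, and $|T|=\mathfrak c$.

**The model $M$.** Fix a nonprincipal ultrafilter $\mathfrak v$ on $\omega$ and a regular cardinal $\chi>2^{2^{\mathfrak c}}$. Recall that $H(\chi)$ is the collection of sets whose transitive closure has fewer than $\chi$ elements, and that $M\prec H(\chi)$ means that a formula with parameters in $M$ holds in $M$ iff it holds in $H(\chi)$. By the Löwenheim–Skolem theorem there is $M\prec H(\chi)$ with $\mathbb R\cup\{\mathfrak v\}\subset M$ and $|M|=\mathfrak c$. Everything coded by a real is in $M$: all functions between ordinals $\le\omega$, all countable sequences of reals, and all open, closed and $G_\delta$ subsets of the Polish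 spaces $X$, $X\times I^N$, $Q^N,\dots$ ($N\le\omega$).

Our coordinates will be indexed by ordinals below $\lambda$, far too many for $M$, so we use $M$ only up to renaming. Let $\Xi\subset S$ be sets of ordinals, $S$ countable and $\Xi$ finite, and put
$$V(\Xi,S)=X\times(0,1)^\Xi\times Q^S .$$

**Definition.** A set $P\subset V(\Xi,S)$ is *in $\mathcal M$* if, for a bijection $e$ of $S$ with some $N\le\omega$, the copy of $P$ in $X\times(0,1)^{e[\Xi]}\times Q^N$ is an element of $M$. This does not depend on $e$, because two choices differ by a permutation of $N$, which is in $M$. The same definition is used for subsets of finite products of factors $X$, $Q_\infty$, $c_0$, $(0,1)$, $I$, $Q$ and powers $I^S$, $Q^S$, $(I\times Q)^\Phi$, … with countable index sets, and for functions, identified with their graphs.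

For example, every open subset of $V(\Xi,S)$ is in $\mathcal M$. The functions $f_\theta$ and the sets $E_\theta$ of the construction are *not* required to be in $\mathcal M$. Under the bijections, inclusions of index sets become injections between ordinals $\le\omega$, and the order of a finite set $\Xi$ becomes a linear order of a finite subset of $\omega$; these are in $M$. By elementarity we have:

* (M1) $\mathcal M$ is closed under projections, products, reindexings, combinations of finitely many functions, and all operations definable in $H(\chi)$ from parameters in $M$ (such as $\mathfrak v$ and reals).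
* (M2) If $P$ is in $\mathcal M$ and $\forall v\in P\ \exists w\ \psi(v,w)$, with $\psi$ definable from parameters in $M$ after copying, then some function in $\mathcal M$ selects such $w$. By the axiom of choice such a function exists in $H(\chi)$, so one exists in $M$.

## 6. Points with prescribed values at countably many of $2^{\mathfrak c}$ indices

**Lemma 6.1.** Let $\Lambda=\mathcal P(\mathfrak c)$, so $|\Lambda|=\lambda$. There are $q_\infty:X\to Q_\infty$ and $G_\xi=(g_\xi,k_\xi):X\to I\times Q$ $(\xi\in\Lambda)$ such that

(G) for every countable $\Phi\subset\Lambda$, every $T\subset X$ in $\mathcal M$ with $|T|=\mathfrak c$, and every $h:T\to Q_\infty\times(I\times Q)^\Phi$ in $\mathcal M$, there is $r\in T$ with $(q_\infty(r),(G_\xi(r))_{\xi\in\Phi})=h(r)$.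

*Proof.* The point is that countably many subsets of $\mathfrak c$ can be told apart on a countable subset of $\mathfrak c$, so only $\mathfrak c$ tasks have to be handled. A *code* is $(A,(a_j)_{j<\omega},T,H)$ with $A\subset\mathfrak c$ countable, $a_j\subset A$ pairwise distinct, $T,H\in M$, $T\subset X$, $|T|=\mathfrak c$ and $H:T\to Q_\infty\times(I\times Q)^\omega$. There are $\mathfrak c^\omega=\mathfrak c$ sets $A$, then $\mathfrak c$ sequences $(a_j)$, and $\mathfrak c$ pairs $(T,H)$; so there are $\mathfrak c$ codes. Enumerate them in type $\mathfrak c$ and choose recursively distinct points $r_\alpha\in T_\alpha$ ($\alpha<\mathfrak c$), which is possible as $|T_\alpha|=\mathfrak c$. At $r=r_\alpha$, with code $(A,(a_j),T,H)$, let $q_\infty(r)$ be the $Q_\infty$-part of $H(r)$. For $\xi\in\Lambda$ let $G_\xi(r)=H(r)_j$ if $\xi\cap A=a_j$ (this holds for at most one $j$), and a fixed default value $(0,q_*)$ if there is no such $j$. At all other points use fixed default values.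

Given $\Phi,T,h$, enlarge $\Phi$ and extend $h$ by constants so that $\Phi=\{\varphi_j:j<\omega\}$ injectively. Choose a countable $A\subset\mathfrak c$ meeting every symmetric difference $\varphi_i\triangle\varphi_j$ ($i\ne j$), put $a_j=\varphi_j\cap A$, and let $H$ be the copy of $h$. These form a code, and its point $r_\alpha\in T$ satisfies $G_{\varphi_j}(r_\alpha)=H(r_\alpha)_j=h(r_\alpha)_{\varphi_j}$ and has the right $q_\infty$. $\square$

Thus the $G_\xi$ are raw material that can be prescribed at will, countably many at a time.

## 7. The recursion that defines the coordinates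

Let $\{E_\theta:\theta<\lambda\}$ enumerate $\mathcal P(X)$. By recursion on $\theta<\lambda$ we define $f_\theta:X\to I$, $q_\theta:X\to Q$, indices $\alpha_\theta\ne\beta_\theta$ in $\Lambda$ and increasing sets $U_\theta\subset\Lambda$ of used indices. Here $U_0=\emptyset$, unions are taken at limits, also $U_\lambda=\bigcup_\theta U_\theta$, and we require $|U_\theta|\le|\theta|+\omega$ for $\theta<\lambda$ and $\alpha_\theta,\beta_\theta\in U_{\theta+1}\setminus U_\theta$. Moreover,

(Z) if $G_{\alpha_\theta}(r)=G_{\beta_\theta}(r)=(0,q)$, then $(f_\theta,q_\theta)(r)=(0,q)$.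

In particular all indices $\alpha_\eta,\beta_\eta$ are pairwise distinct. Condition (Z) says that the value $f_\theta=0$ can always be enforced, whatever $E_\theta$ is. Positive values are harder, and the following notions control them.

**Definition.** A point $r$ is *exact* for $(\Xi,S)$ if $f_\eta(r)\in(0,1)$ for $\eta\in\Xi$ and $f_\eta(r)=0$ for $\eta\in S\setminus\Xi$. Then
$$\operatorname{vis}_{\Xi,S}(r)=\big(r,(f_\eta(r))_{\eta\in\Xi},(q_\eta(r))_{\eta\in S}\big)\in V(\Xi,S).$$
A *condition* is $(\Xi,S,P)$ with $P\subset V(\Xi,S)$ positive and in $\mathcal M$. An *extension* of it is a condition $(\Xi,S',P')$ with $S\subset S'$ and $P'\subset P\times Q^{S'\setminus S}$.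

For instance, $r$ is exact for $(\{\eta\},\{\eta\})$ iff $0<f_\eta(r)<1$, and its visible part is $(r,f_\eta(r),q_\eta(r))$. It is exact for $(\emptyset,\{\eta\})$ iff $f_\eta(r)=0$, and then its visible part is $(r,q_\eta(r))$. An extension has the same positive coordinates $\Xi$, adds new coordinates of value $0$, and restricts the visible data to a smaller positive set.

**Definition.** Let $S\subset\theta\le\lambda$. The condition $(\Xi,S,P)$ is *solid at $\theta$* if for every extension $(\Xi,S',P')$ with $S'\subset\theta$, every countable $\Phi\subset\Lambda\setminus U_\theta$ and every $h:P'\to(I\times Q)^\Phi$ in $\mathcal M$ there is $r$ exact for $(\Xi,S')$ with $v=\operatorname{vis}_{\Xi,S'}(r)\in P'$ and $G_\Phi(r)=h(v)$.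

Let $S\subset\sigma$. The ordinal $\sigma$ is *free over $(\Xi,S,P)$* if for every extension $(\Xi,S',P')$ with $S'\subset\sigma$, every countable $\Phi\subset\Lambda\setminus U_{\sigma+1}$ and every $h:P'\to(I\times Q)^{\{\sigma\}\cup\Phi}$ in $\mathcal M$ there is $r$ exact for $(\Xi,S')$ with $v=\operatorname{vis}_{\Xi,S'}(r)\in P'$, $(f_\sigma,q_\sigma)(r)=h_\sigma(v)$ and $G_\Phi(r)=h_\Phi(v)$.

Here $G_\Phi(r)=(G_\xi(r))_{\xi\in\Phi}$. Solid means that the visible data described by $P$ are realized, even together with prescribed values at unused indices. Free means that in addition the value $f_\sigma$ and the tape $q_\sigma$ can be prescribed as a function of the visible data below $\sigma$. For example, $(\emptyset,\emptyset,X)$ is solid at $0$: an extension is a positive $P'\subset X$ in $\mathcal M$, and (I0) and (G) give the required $r$. Extensions, with $S'\subset\theta$, of conditions solid at $\theta$ are solid at $\theta$. Freeness of $\sigma$ refers only to stages up to $\sigma$ and to $U_{\sigma+1}$, so it is not affected by later stages.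

**Lemma 7.1.** Let $\theta\le\lambda$, everything below $\theta$ being constructed.

(a) $(\emptyset,\emptyset,X)$ is solid at $\theta$. Moreover, if $S\subset\theta$ is countable, $T\subset X$ is in $\mathcal M$, $|T|=\mathfrak c$ and $h:T\to Q_\infty\times Q^S$ is in $\mathcal M$, then some $r\in T$ has $f_\eta(r)=0$ $(\eta\in S)$ and $(q_\infty(r),(q_\eta(r))_{\eta\in S})=h(r)$.

(b) Let $\sigma<\theta$ be free over $(\Xi,S,P)$, $(\Xi,S',P')$ an extension with $S'\subset\theta$ and $\sigma\notin S'$, $\Phi\subset\Lambda\setminus U_\theta$ countable, and $h:P'\to(I\times Q)^{\{\sigma\}\cup\Phi}$ in $\mathcal M$. Then there is $r$ exact for $(\Xi,S')$ with $v=\operatorname{vis}_{\Xi,S'}(r)\in P'$, $(f_\sigma,q_\sigma)(r)=h_\sigma(v)$ and $G_\Phi(r)=h_\Phi(v)$.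

(c) If $\sigma<\theta$ is free over $(\Xi,S,P)$, then $(\Xi\cup\{\sigma\},S\cup\{\sigma\},P\times(0,1)\times Q)$ is solid at $\theta$.

*Proof.* **Part (a): enforcing zeros with (Z).** The second statement is (G) applied to the indices $\alpha_\eta,\beta_\eta$ $(\eta\in S)$, with the value $(0,h_\eta(r))$ prescribed at both, together with (Z). For solidity let $(\emptyset,S',P'),\Phi,h$ be given. The projection $T$ of $P'$ to $X$ is in $\mathcal M$ and has size $\mathfrak c$ by (I0). Select $a:T\to Q^{S'}$ in $\mathcal M$ with $(r,a(r))\in P'$. Apply (G), prescribing $(0,a_\eta(r))$ at $\alpha_\eta,\beta_\eta$ $(\eta\in S')$ and $h(r,a(r))$ on $\Phi$; the set $\Phi$ is disjoint from $U_\theta\ni\alpha_\eta,\beta_\eta$. By (Z), the resulting $r$ is exact for $(\emptyset,S')$ with $\operatorname{vis}_{\emptyset,S'}(r)=(r,a(r))\in P'$.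

**Part (b): coordinates above $\sigma$ do no harm.** Let $S_0=S'\cap\sigma$ and $S_1=S'\setminus\sigma$. Then $S_0\supset S$ and all elements of $S_1$ are $>\sigma$. The projection $P_0$ of $P'$ to $V(\Xi,S_0)$ is positive by (I1), so $(\Xi,S_0,P_0)$ is an extension of $(\Xi,S,P)$. Select $a:P_0\to Q^{S_1}$ in $\mathcal M$ with $(v_0,a(v_0))\in P'$. Apply freeness to $(\Xi,S_0,P_0)$ with the index set $\Phi_0=\Phi\cup\{\alpha_\eta,\beta_\eta:\eta\in S_1\}$. Here $\alpha_\eta,\beta_\eta\notin U_\eta\supset U_{\sigma+1}$, so $\Phi_0\subset\Lambda\setminus U_{\sigma+1}$. The two parts of $\Phi_0$ are disjoint, since $\alpha_\eta,\beta_\eta\in U_\theta$. Prescribe $(0,a_\eta(v_0))$ at $\alpha_\eta,\beta_\eta$ and $h(v_0,a(v_0))$ on $\{\sigma\}\cup\Phi$. By (Z) the resulting $r$ is exact for $(\Xi,S')$, with $\operatorname{vis}_{\Xi,S'}(r)=(v_0,a(v_0))\in P'$, and it has the required values.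

**Part (c): a free ordinal may join the positive coordinates.** The triple is a condition by (I2). Let an extension $(\Xi\cup\{\sigma\},S'',P'')$ with $S''\subset\theta$ and $\Phi,h$ be given. Let $P'$ be the projection of $P''$ to $V(\Xi,S''\setminus\{\sigma\})$; it is positive by (I1) and gives an extension of $(\Xi,S,P)$. Select in $\mathcal M$ a function $v'\mapsto(z,q)(v')\in(0,1)\times Q$ with $(v',z,q)\in P''$. Apply (b), prescribing $(z,q)(v')$ at $\sigma$ and $h(v',z,q)$ on $\Phi$. The resulting $r$ has $f_\sigma(r)=z\in(0,1)$, so it is exact for $(\Xi\cup\{\sigma\},S'')$, and its visible part is $(v',z,q)\in P''$. $\square$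

**Definition.** A *tower at $\theta$* consists of $\eta_1<\dots<\eta_k<\theta$ ($k\ge0$) and conditions $(\Xi_j,S_j,P_j)$, $j\le k$, with $\Xi_j=\{\eta_1,\dots,\eta_j\}$ and $S_k\subset\theta$, such that for $j<k$: $S_j\subset\eta_{j+1}$; $\eta_{j+1}$ is free over $(\Xi_j,S_j,P_j)$; $S_{j+1}\supset S_j\cup\{\eta_{j+1}\}$; and $P_{j+1}\subset P_j\times(0,1)\times Q\times Q^{S_{j+1}\setminus(S_j\cup\{\eta_{j+1}\})}$. Its *top* is $(\Xi_k,S_k,P_k)$.

A tower of length $k=0$ is just a condition $(\emptyset,S_0,P_0)$ with $S_0\subset\theta$. If $\sigma<\theta$ is free over it, then adding $\eta_1=\sigma$ and $P_1=P_0\times(0,1)\times Q$ gives a tower of length $1$. The top of a tower at $\theta$ is solid at $\theta$: for $k=0$ it is an extension of $(\emptyset,\emptyset,X)$, and for $k\ge1$ it is an extension of the condition in Lemma 7.1(c) with $\sigma=\eta_k$ and $(\Xi,S,P)=(\Xi_{k-1},S_{k-1},P_{k-1})$. Replacing the top by an extension with $S'\subset\theta$ gives a tower. A tower at $\theta$ is a tower at every later stage.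

**Definition.** A *region over $\theta$* is $(J,b)$, where $J\subset X$ is a nonempty open interval and $b=(b_\eta)_{\eta\in F}$ with $F\subset\theta$ finite and $b_\eta\subset(0,1)$ nonempty open intervals. It is *rational* if all endpoints are. Put
$$[J,b]=\{(r,y)\in X\times I^\theta:\ r\in J,\ y_\eta\in b_\eta\ (\eta\in F)\}.$$
$(J',b')$ is a *subregion* of $(J,b)$ if $J'\subset J$, $F'\supset F$ and $b'_\eta\subset b_\eta$ on $F$. A tower *lies in* $(J,b)$ if $F\subset\Xi_k$ and all $(r,z,q)\in P_k$ satisfy $r\in J$, $z_\eta\in b_\eta$ $(\eta\in F)$.

For example, $J=(\frac14,\frac12)$, $F=\{3\}$, $b_3=(0,\frac13)$ is a rational region over every $\theta>3$. The recursion preserves the following hypothesis.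

(Dens$_\theta$) For every region over $\theta$ some tower at $\theta$ lies in it.

Dens$_0$ holds: take length $0$ and $P_0=J$, positive by (I3). Dens passes to limits, since $F$ is finite and towers persist.

**Stage $\theta$.** Assume Dens$_\theta$ and let $E=E_\theta$. The purpose of the stage is to define $f_\theta$ so that it is positive, locally, only off $E$ or only on $E$, while $\theta$ becomes free over enough conditions. Pick $\alpha=\alpha_\theta\in\Lambda\setminus U_\theta$. We first ask where points *outside* $E$ suffice to realize all prescriptions.

Call a condition $(\Xi,S,P)$ with $S\subset\theta$ *0-free* if for all extensions $(\Xi,S',P')$ with $S'\subset\theta$, all countable $\Phi\subset\Lambda\setminus(U_\theta\cup\{\alpha\})$ and all $h:P'\to(I\times Q)^{\{\alpha\}\cup\Phi}$ in $\mathcal M$ there is $r\notin E$ exact for $(\Xi,S')$ with $v=\operatorname{vis}_{\Xi,S'}(r)\in P'$ and $G_{\{\alpha\}\cup\Phi}(r)=h(v)$. For example, if $E=\emptyset$, every condition solid at $\theta$ is 0-free. If $E=X$, none is. A rational region over $\theta$ is *white* if some tower at $\theta$ lying in it has 0-free top. Rational subregions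 of non-white regions are non-white, because a tower lying in a subregion lies in the region.

For every non-white rational $(J,b)$ choose, by Dens$_\theta$, a tower lying in it, with top $(\Xi,S,P)$, and $S',P',\Phi',h'$ witnessing that the top is not 0-free. Thus

$(*)$ every $r$ exact for $(\Xi,S')$ with $v=\operatorname{vis}_{\Xi,S'}(r)\in P'$ and $G_{\{\alpha\}\cup\Phi'}(r)=h'(v)$ is in $E$.

So a failure of 0-freeness is a recipe for points *inside* $E$. There are at most $|\theta|+\omega$ rational regions, so $U'=U_\theta\cup\{\alpha\}\cup\bigcup\Phi'$ (union over the chosen $\Phi'$) has size $\le|\theta|+\omega<\lambda$. Pick $\beta=\beta_\theta\in\Lambda\setminus U'$ and let $U_{\theta+1}=U'\cup\{\beta\}$. Let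
$$\mathcal O_1=\bigcup\{[J,b]:(J,b)\text{ non-white rational}\},\qquad \mathcal O_0=(X\times I^\theta)\setminus\overline{\mathcal O_1},\qquad \hat x_\theta(r)=(r,(f_\eta(r))_{\eta<\theta}),$$
and define
$$f_\theta(r)=\begin{cases}g_\alpha(r)&\hat x_\theta(r)\in\mathcal O_0,\ r\notin E\\ g_\beta(r)&\hat x_\theta(r)\in\mathcal O_1,\ r\in E\\0&\text{otherwise}\end{cases}\qquad q_\theta(r)=\begin{cases}k_\beta(r)&\hat x_\theta(r)\in\mathcal O_1\\k_\alpha(r)&\text{otherwise.}\end{cases}$$
Condition (Z) holds: if $G_\alpha(r)=G_\beta(r)=(0,q)$, every case gives $f_\theta(r)=0$ and $q_\theta(r)=q$.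

**Dens$_{\theta+1}$.** This step keeps the recursion alive. Let $(J,b)$ be a region over $\theta+1$. If $\theta\notin F$, use Dens$_\theta$. Let $\theta\in F$ and $b_0=b|_{F\setminus\{\theta\}}$. If the open set $[J,b_0]$ does not meet $\mathcal O_1$, it does not meet $\overline{\mathcal O_1}$ either, so it is contained in $\mathcal O_0$.

*Case 1: $[J,b_0]\cap\mathcal O_1\ne\emptyset$.* Then $[J,b_0]$ meets $[J',b']$ for some non-white rational $(J',b')$. So there is a rational region $(J_3,b_3)$ that is a subregion of both $(J,b_0)$ and $(J',b')$; it is non-white. Take its chosen tower and $(\Xi,S',P'),\Phi',h'$. We claim that $\theta$ is free over $(\Xi,S',P')$. Let $(\Xi,S'',P'')$ be an extension with $S''\subset\theta$, let $\Phi''\subset\Lambda\setminus U_{\theta+1}$ be countable, and let $h''$ be given on $\{\theta\}\cup\Phi''$. As an extension of the top of a tower, $(\Xi,S',P')$ is solid at $\theta$. Apply this to $P''$ and the index set $\{\alpha\}\cup\Phi'\cup\{\beta\}\cup\Phi''$. These four pieces are pairwise disjoint and contained in $\Lambda\setminus U_\theta$, because $\alpha\notin\Phi'$, $\beta\notin U'\supset\{\alpha\}\cup\Phi'$,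 and $\Phi''$ misses $U_{\theta+1}=U'\cup\{\beta\}$. Prescribe $h'(v|_{S'})$ on $\{\alpha\}\cup\Phi'$, where $v|_{S'}\in P'$ is the restriction of $v\in P''$; prescribe $h''_\theta(v)$ at $\beta$ and $h''_{\Phi''}(v)$ on $\Phi''$. The resulting $r$ is in $E$ by $(*)$. Since the tower lies in $(J_3,b_3)$, we have $\hat x_\theta(r)\in[J_3,b_3]\subset\mathcal O_1$. So $(f_\theta,q_\theta)(r)=G_\beta(r)=h''_\theta(v)$, and the claim is proved. Now replace the top of the tower by $(\Xi,S',P')$ and extend it by $\eta_{k+1}=\theta$, $S_{k+1}=S'\cup\{\theta\}$, $P_{k+1}=P'\times b_\theta\times Q$, which is positive by (I2). The new tower lies in $(J,b)$.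

*Case 2: $[J,b_0]\subset\mathcal O_0$.* Choose a rational subregion $(J_3,b_3)$ of $(J,b_0)$. As $[J_3,b_3]$ misses $\mathcal O_1$, it is white. Take a tower lying in it with 0-free top $(\Xi,S,P)$. Then $\theta$ is free over $(\Xi,S,P)$. Indeed, given an extension $(\Xi,S'',P'')$ with $S''\subset\theta$, a countable $\Phi''\subset\Lambda\setminus U_{\theta+1}$ and $h''$, apply 0-freeness with $h''_\theta$ prescribed at $\alpha$ and $h''_{\Phi''}$ on $\Phi''$. It gives $r\notin E$ with $\hat x_\theta(r)\in[J_3,b_3]\subset\mathcal O_0$, so $(f_\theta,q_\theta)(r)=G_\alpha(r)=h''_\theta(v)$. Extend the tower by $\eta_{k+1}=\theta$, $S_{k+1}=S\cup\{\theta\}$, $P_{k+1}=P\times b_\theta\times Q$. It lies in $(J,b)$. $\square$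

The recursion runs through all $\theta<\lambda$, and Dens$_\lambda$ holds.

## 8. The topology $\mu$ and condition (N)

Let $\hat x(r)=(r,(f_\eta(r))_{\eta<\lambda})\in X\times I^\lambda$, and let $\mu$ be the topology on $X$ that makes $\hat x$ an embedding. It is Tychonoff and finer than the Euclidean topology. For $O\subset X\times I^\lambda$ write $\operatorname{tr}(O)=\hat x^{-1}(O)$ for its *trace*. The $\mu$-open sets are the traces of open sets.

**8.1.** *$\hat x(X)$ is dense in $X\times I^\lambda$. Consequently an open set with $\mu$-dense trace is dense, and open sets with disjoint traces are disjoint.* Every nonempty open set contains $[J,b]$ for some region over $\lambda$. Take a tower lying in $(J,b)$ and use solidity of its top at $\lambda$, with $\Phi=\emptyset$: there is $r$ exact for $(\Xi_k,S_k)$ with $\operatorname{vis}(r)\in P_k$, so $r\in J$ and $f_\eta(r)\in b_\eta$ for $\eta\in F$, that is, $\hat x(r)\in[J,b]$. The consequences follow because a nonempty open set has nonempty trace.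

**8.2.** *For each $E\subset X$, every nonempty $\mu$-open set contains a nonempty $\mu$-open $V$ with $V\subset E$ or $V\cap E=\emptyset$. Hence (N) holds.* Let $E=E_\theta$. The given set contains $\operatorname{tr}[J,b]$ for a region over $\lambda$, and we may assume $\theta\in F$ (put $b_\theta=(0,1)$ if necessary). As $\mathcal O_0\cup\mathcal O_1$ of stage $\theta$ is dense open in $X\times I^\theta$, for some $i$ there is a subregion $(J',b')$ over $\theta$ of $(J,b|_{F\cap\theta})$ with $[J',b']\subset\mathcal O_i$. Let $V=\operatorname{tr}[J',b'\cup b|_{F\setminus\theta}]$, nonempty by 8.1. On $V$ we have $f_\theta>0$ and $\hat x_\theta(r)\in\mathcal O_i$. By the definition of $f_\theta$, this gives $V\cap E=\emptyset$ if $i=0$ and $V\subset E$ if $i=1$. If $E$ has empty $\mu$-interior, only $V\cap E=\emptyset$ is possible, so $E$ is $\mu$-nowhere dense.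

## 9. Boxes of bounded rank and dense open sets

For (R4) the filters must contain, for each dense open $D$, a set $W$ whose closure stays in $D$, except near $x$. At the same time all these sets must be compatible with the instructions on the tapes. A finite combinatorial measure of complexity makes this possible.

**Definition.** For $l\ge1$ let $\mathcal I_l$ be the finite set of nonempty sets $I\cap(i/l!,\,j/l!)$ with integers $-1\le i<j\le l!+1$. A *box of rank $\le l$* in $I^K$ is $\{y:y_\eta\in B_\eta,\ \eta\in E\}$ with $E\subset K$, $|E|\le l$, $B_\eta\in\mathcal I_l$. A box of rank $0$ is the whole space. The set $E$ is the *support*.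

For example, $\{y\in I^\omega:y_0>\frac12,\ y_5<\frac16\}$ is a box of rank $\le3$: its factors are $I\cap(\frac36,\frac76)$ and $I\cap(-\frac16,\frac16)$, in $\mathcal I_3$. We have $I\in\mathcal I_l$, and $\mathcal I_l\subset\mathcal I_{l'}$ for $l\le l'$, because $l!$ divides $l'!$ and end values outside $I$ may be replaced by $-1/l'!$ or $1+1/l'!$. Nonempty intersections of members of $\mathcal I_l$ are in $\mathcal I_l$. Each $a\in I$ lies in some $I_l(a)\in\mathcal I_l$ of length $\le2/l!$: if $i/l!\le a<(i+1)/l!$, use $I\cap((i-1)/l!,(i+1)/l!)$. Boxes are nonempty and form a base. If boxes of ranks $\le l$ and $\le l'$ meet, their intersection is a box of rank $\le l+l'$.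

**Lemma 9.1.** If $D\subset I^K$ is dense open and $l\in\omega$, there is a finite set $\mathcal W$ of boxes with closures in $D$ such that every box of rank $\le l$ meets some member of $\mathcal W$.

For $I$ itself (one coordinate), $D=I\setminus\{\frac12\}$ and $l=2$, the boxes $(\frac16,\frac26)$ and $(\frac46,\frac56)$ suffice, since every member of $\mathcal I_2$ contains $(0,\frac12)$ or $(\frac12,1)$. The lemma says that finitely many suffice in any number of coordinates.

*Proof.* Recall that $I^K$ satisfies the countable chain condition (ccc): disjoint families of nonempty open sets are countable. A maximal disjoint family of boxes with closures in $D$ is countable and has dense union. If it is finite, it can serve as $\mathcal W$. Otherwise write it as $\{A_0,A_1,\dots\}$ and suppose the lemma fails. Then $l\ge1$, and for each $k$ there is a box $B_k$ of rank $\le l$ disjoint from $A_0,\dots,A_k$. Let $S$ be the countable union of the supports of the $A_j$. Passing to a subsequence (a diagonal argument) we may assume that for each $\xi\in S$ the $\xi$-th factor of $B_k$, a member of the finite set $\mathcal I_l$ with value $I$ off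 the support, is eventually constant, $=\varphi(\xi)$; it remains true that $B_k$ is disjoint from $A_0,\dots,A_k$. At most $l$ of the $\varphi(\xi)$ differ from $I$, since $l+1$ such $\xi$ would all lie in the support of some $B_k$. So the factors $\varphi(\xi)$ $(\xi\in S)$ define a box, which meets some $A_j$. For all large $k$, $B_k$ has the factors $\varphi(\xi)$ at all $\xi$ in the support of $A_j$. These meet the factors of $A_j$, and off that support $A_j$ has factors $I$. So $B_k$ meets $A_j$, a contradiction once $k\ge j$. $\square$

**The sets $W(D,l)$.** Let $(J_l)_{l\ge1}$ be open intervals with closures in $X$. Identify $J_l\times I^\lambda$, by the increasing affine bijection $J_l\to(0,1)$, with $(0,1)\times I^\lambda$, a dense open subset of $I^{\{\infty\}\cup\lambda}$. The part in $J_l\times I^\lambda$ of a dense open $D\subset X\times I^\lambda$ becomes a dense open subset $D_{(l)}$ of $I^{\{\infty\}\cup\lambda}$. A box $B\subset I^\lambda$ gives the box $I\times B$ of the same rank, whose part in $(0,1)\times I^\lambda$ corresponds to $J_l\times B$. For $j=1,\dots,l$ define successively $\mathcal W^j(D,l)$ as given by Lemma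 9.1 for $D_{(l)}$ and rank $l^2+w_1+\dots+w_{j-1}$, and $w_j=w_j(D,l)$ as a bound for the ranks of its members. Let $W(D,l)\subset J_l\times I^\lambda$ be the union of the sets corresponding to the members of $\mathcal W^1(D,l),\dots,\mathcal W^l(D,l)$. It is open, and its closure is a compact subset of $D\cap(J_l\times I^\lambda)$, since finitely many boxes with closures in $D_{(l)}$ are involved.

The reason for using $l$ families instead of one is that the ranks of the members for one $D$ may be much larger than the rank another $D'$ was prepared for. The following lemma gets around this by choosing the order in which the sets $D$ are treated.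

**Lemma 9.2.** If $0\le k\le l$, $l\ge1$, $D_1,\dots,D_k$ are dense open and $B\subset I^\lambda$ is a box of rank $\le l^2$, then $(J_l\times B)\cap W(D_1,l)\cap\dots\cap W(D_k,l)$ is nonempty open.

*Proof.* Start with the box $I\times B$. At step $j=1,\dots,k$ choose, among the indices not yet chosen, $i_j$ with $w_j(D_{i_j},l)$ minimal. The current box has rank at most
$$l^2+\sum_{s<j}w_s(D_{i_s},l)\ \le\ l^2+\sum_{s<j}w_s(D_{i_j},l),$$
by minimality at the steps $s<j$, when $i_j$ was still available. So it meets a member of $\mathcal W^j(D_{i_j},l)$; intersect it with that member. The part of the final box in $(0,1)\times I^\lambda$ corresponds to a nonempty open subset of the intersection. $\square$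

## 10. What a point sees on its two sides

Fix $x\in X$. We now read the tapes of $x$ as instructions. Let $(\beta_l^\varepsilon),(\gamma_l^\varepsilon)$ be the sequences given by $q_\infty(x)$, and for $l\ge1$ let
$$J_l^+=\big(x+(1-x)\gamma_l^+,\ x+(1-x)\beta_l^+\big),\qquad J_l^-=\big(x-x\beta_l^-,\ x-x\gamma_l^-\big).$$
Their closures lie in $(x,1)$ and $(0,x)$, respectively, and are pairwise disjoint. The $J_l^\varepsilon$ converge to $x$ and are locally finite in $X\setminus\{x\}$. Write $q_\eta(x)=(\nu_\eta^\varepsilon,s_\eta^\varepsilon,u_\eta^\varepsilon)_\varepsilon$.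

**Definition.** Call $\eta<\lambda$ *slow* (for $x,\varepsilon$) if $f_\eta(x)>0$ or $\nu_\eta^\varepsilon=0$. Let $\mathrm{Sl}^\varepsilon$ be the set of slow $\eta$. For $\bar m\in\omega^{\mathrm{Sl}^\varepsilon}$ and $n\in\omega$ define $p=p^\varepsilon_{\bar m,n}\in I^\lambda$ by
$$p(\eta)=\rho\big(f_\eta(x)+s_\eta^\varepsilon(\bar m(\eta))+u_\eta^\varepsilon(n)\big)\ (\eta\text{ slow}),\qquad p(\eta)=\rho(u_\eta^\varepsilon(n))\ (\eta\text{ not slow; then }f_\eta(x)=0).$$

So a slow coordinate has its own parameter $\bar m(\eta)$, while the parameter $n$ is common to all coordinates. For instance, if $f_\eta(x)=0$, $\nu^\varepsilon_\eta=1$ and $u_\eta^\varepsilon=0$, then $p(\eta)=0$ always. If $f_\eta(x)=\frac12$, $s^\varepsilon_\eta(m)=\frac1{m+2}$ and $u_\eta^\varepsilon=0$, then $p(\eta)=\frac12+\frac1{\bar m(\eta)+2}$.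

**Definition.** For a finite set of ordinals $F=\{\eta_1<\dots<\eta_k\}$ let $\mathcal U_F$ be the ultrafilter on $\omega^F\times\omega$ given by
$$\Gamma\in\mathcal U_F\iff(\mathfrak v m_k)\cdots(\mathfrak v m_1)(\mathfrak v n)\ (\bar m,n)\in\Gamma,\qquad m_i=\bar m(\eta_i),$$
where $(\mathfrak v m)\psi$ means $\{m:\psi(m)\}\in\mathfrak v$. The largest ordinal is outermost and $n$ is innermost.

Such an iterated quantifier commutes with negations and finite conjunctions, so $\mathcal U_F$ is an ultrafilter. If $F=\{\eta\}$, then $\{(m,n):m<n\}\in\mathcal U_F$, while $\{(m,n):n<m\}\notin\mathcal U_F$; the order of the quantifiers matters. For $F\subset F'$, $\Gamma\in\mathcal U_F$ iff $\{(\bar m',n):(\bar m'|_F,n)\in\Gamma\}\in\mathcal U_{F'}$, since the additional quantifiers are idle.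

**Definition.** An open $O\subset X\times I^\lambda$ is *$\varepsilon$-seen by $x$* if there are a finite $F\subset\mathrm{Sl}^\varepsilon$ and $\Gamma\in\mathcal U_F$ such that for each $(\bar m,n)\in\Gamma$ there are $C,l_0$ such that for all $l\ge l_0$ there is a box $B\subset I^\lambda$ of rank $\le Cl$ with $J_l^\varepsilon\times B\subset O$ and $p^\varepsilon_{\bar m',n}\in B$ for all $\bar m'\in\omega^{\mathrm{Sl}^\varepsilon}$ extending $\bar m$.

For example, $(x,x+\delta)\times I^\lambda$ is $+$-seen: take $F=\emptyset$, $\Gamma=\omega$ and boxes of rank $0$. Open supersets of seen sets are seen. Finite intersections of seen sets are seen: use $F\cup F'$, the intersection of the pullbacks of $\Gamma$ and $\Gamma'$, and the intersections of the boxes, which share the points $p^\varepsilon_{\bar m',n}$ and so have rank $\le(C+C')l$.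

**10.1.** *Let $O$ be open and depend only on the $X$-coordinate and the coordinates in a countable $S$, let $F=S\cap\mathrm{Sl}^\varepsilon$ be finite, and let $(x,p^\varepsilon_{\bar m,n})\in O$ for $\mathcal U_F$-many $(\bar m,n)$. Then $O$ is $\varepsilon$-seen.* This is the practical criterion. Note that $p^\varepsilon_{\bar m',n}|_S$ depends only on $\bar m'|_F$ and $n$. If $(x,p)\in O$, a basic neighborhood of $(x,p)$ contained in $O$, with finite support $E\subset S$, contains $J_l^\varepsilon\times\{y:y_\eta\in I_l(p(\eta)),\eta\in E\}$ for all large $l$. For $l\ge|E|$ this box has rank $\le l$, so $C=1$ works.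

**10.2.** *Every basic neighborhood of $\hat x(x)$ is $\varepsilon$-seen. For small $\delta>0$, $(x,x+\delta)\times I^\lambda$ is $+$-seen and $(x-\delta,x)\times I^\lambda$ is $-$-seen; hence so are $(x,1)\times I^\lambda$ and $(0,x)\times I^\lambda$, respectively.* For the first part apply 10.1 with $S$ the finite support. As $s_\eta^\varepsilon,u_\eta^\varepsilon$ are null sequences and $\rho(f_\eta(x))=f_\eta(x)$, the point $(x,p)$ lies in the neighborhood whenever $n$ and all $m_i$ are large. Since $\mathfrak v$ is nonprincipal, this holds for $\mathcal U_F$-many $(\bar m,n)$. The second part was noted above.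

**10.3.** For dense open $D\subset X\times I^\lambda$ let $W_D^\varepsilon=\bigcup_{l\ge1}W(D,l)$, built with $J_l=J_l^\varepsilon$. *If $O$ is $\varepsilon$-seen and $D_1,\dots,D_k$ are dense open, then $\operatorname{tr}(O\cap W^\varepsilon_{D_1}\cap\dots\cap W^\varepsilon_{D_k})\ne\emptyset$.* Take $(\bar m,n)\in\Gamma$, the corresponding $C,l_0$, some $l\ge\max(k,C,l_0,1)$, and a box $B$ of rank $\le Cl\le l^2$ with $J_l^\varepsilon\times B\subset O$. Now use Lemma 9.2 and 8.1.

**The filters.** By 10.3, and since seen sets are closed under finite intersections, there is a $\mu$-open ultrafilter $\mathcal R_x$ containing all $\operatorname{tr}(O)$ ($O$ $+$-seen) and all $\operatorname{tr}(W_D^+)$ ($D$ dense open). Similarly choose $\mathcal L_x$ with $-$. Property (R1) follows from 10.2, and (R2), (R3) hold for all $\mu$-open ultrafilters.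

**Proof of (R4).** The step uses the sets $W_D^+$ for separation. Let $A\in\mathcal R_x$, $A=\operatorname{tr}(\hat A)$ with $\hat A$ open, and $D=\hat A\cup\big((X\times I^\lambda)\setminus\overline{\hat A}\big)$, which is dense open. By Urysohn's lemma in the compact Hausdorff space $[0,1]\times I^\lambda$ take continuous $\varphi_l$ with values in $I$, equal to $1$ on the compact set $\overline{W(D,l)}$ and to $0$ off the open set $D\cap(J_l^+\times I^\lambda)$. As the $J_l^+$ are disjoint and locally finite in $X\setminus\{x\}$, $\varphi=\sum_l\varphi_l\circ\hat x$ is a $\mu$-continuous function from $X\setminus\{x\}$ to $I$. It vanishes off $\operatorname{tr}(D)$. Let $\varphi_A=\varphi$ on $A\setminus\{x\}$ and $\varphi_A=0$ elsewhere. Since $\operatorname{tr}(D)$ is the disjoint union of the $\mu$-open sets $A$ and $\operatorname{tr}(D\setminus\hat A)$, the function $\varphi_A$ is continuous on $\operatorname{tr}(D)\setminus\{x\}$. At points off $\operatorname{tr}(D)$ we have $\varphi=0$ and $0\le\varphi_A\le\varphi$, so $\varphi_A$ is continuous there too. Finally $\varphi_A=1$ on $A\cap\operatorname{tr}(W_D^+)\in\mathcal R_x$, a subset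 of $(x,1)$. The left side is the same. $\square$

Of the hypotheses of Proposition 3.1, only (W) is left.

## 11. Every bipartition has a witness

**Proposition 11.1.** Let $G_0,G_1$ be nonempty open subsets of $X\times I^\lambda$ with $G_i=\operatorname{int}\big((X\times I^\lambda)\setminus G_{1-i}\big)$ for $i=0,1$. Then there are $x\in X$ and $i$ with $\operatorname{tr}(G_i)\in\mathcal R_x$ and $\operatorname{tr}(G_{1-i})\in\mathcal L_x$.

**Definition.** $x$ is a *witness* if for some $\varepsilon,i$, $x$ $\varepsilon$-sees $G_i$ and $(-\varepsilon)$-sees $G_{1-i}$.

For example, if $G_0=(0,r)\times I^\lambda$ and $G_1=(r,1)\times I^\lambda$, then $r$ is a witness by 10.2. By the choice of the filters, a witness suffices. **We assume from now on that there is no witness**, and look for a contradiction. The assumption is symmetric in the two colors and in the two sides.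

The $G_i$ are disjoint, and $G_i$ is the complement of $\overline{G_{1-i}}$. So they are regular open (equal to the interiors of their closures), and $G_0\cup G_1$ is dense. They depend only on $X$ and countably many coordinates $S_G\subset\lambda$. Indeed, $X\times I^\lambda$ has the ccc, so each $G_i$ has a dense subset $U$ that is a countable union of basic open sets. Then $U=U^S\times I^{\lambda\setminus S}$ with $S$ countable and $U^S\subset X\times I^S$ open, and $G_i=\operatorname{int}\overline U=(\operatorname{int}\overline{U^S})\times I^{\lambda\setminus S}$. For countable infinite $S\supset S_G$ write $G_i^S\subset X\times I^S$ for the corresponding open sets. They are in $\mathcal M$, $G_0^S\cup G_1^S$ is dense open, and an open subset of $X\times I^S$ disjoint from $G_{1-i}^S$ is contained in $G_i^S$.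

### Step 1: the interval at height zero

This step treats the points all of whose relevant coordinates are $0$. Fix a countable infinite $S\supset S_G$ and let $O_i=\{r\in X:(r,0)\in G_i^S\}$. These are disjoint open sets that do not depend on $S$.

**Step 1a: $O_0\cup O_1$ is dense.** Let $N$ range over the countably many rational basic open neighborhoods of $0$ in $I^S$. The set $Z_{N,i}=\{r:(\{r\}\times N)\cap G_i^S=\emptyset\}$ is closed in $X$, because its complement is the projection of the open set $(X\times N)\cap G_i^S$. Let $T=X\setminus\bigcup_{N,i}Z_{N,i}$, a $G_\delta$ set, hence in $\mathcal M$. Over each $r\in T$ both colors accumulate at $(r,0)$ within the fiber.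

Suppose $|T|=\mathfrak c$. Select in $\mathcal M$, for $r\in T$, sequences $y^i_n\to0$ in $I^S$ with $(r,y_n^i)\in G_i^S$. By Lemma 7.1(a) at $\lambda$ there is $r\in T$ such that for all $\eta\in S$: $f_\eta(r)=0$ and $q_\eta(r)$ consists of $\nu^\pm=1$, $s^\pm=0$, $u^+=(y_n^1(\eta))_n$, $u^-=(y_n^0(\eta))_n$. Then $S\cap\mathrm{Sl}^\pm=\emptyset$, $p^+_{\cdot,n}|_S=y_n^1$ and $p^-_{\cdot,n}|_S=y^0_n$. By 10.1, $r$ $+$-sees $G_1$ and $-$-sees $G_0$: a witness, a contradiction.

So $|T|<\mathfrak c$, and $T$, being $G_\delta$, is countable. Every open interval is covered by the countably many closed sets $Z_{N,i}$ and $\{t\}$, $t\in T$, so by Baire's theorem $\bigcup_{N,i}\operatorname{int}Z_{N,i}$ is dense. If $J\subset\operatorname{int}Z_{N,1-i}$ is open, then $J\times N$ misses $G_{1-i}^S$, so $J\times N\subset G_i^S$ and $J\subset O_i$. Hence $O_0\cup O_1$ is dense.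

**Step 1b: the set $F_*$ where the colors meet.** Let $\tilde O_i$ be the union of the open intervals disjoint from $O_{1-i}$. Then $O_i\subset\tilde O_i$, and $\tilde O_0\cap\tilde O_1=\emptyset$ because $O_0\cup O_1$ is dense. The set $F_*=X\setminus(\tilde O_0\cup\tilde O_1)$ is closed in $X$, so it is in $\mathcal M$. It consists of the points each of whose neighborhoods meets both $O_0$ and $O_1$, and it is disjoint from $O_0\cup O_1$.

**Step 1c: $F_*$ is countable.** Here the intervals coded by $q_\infty$ are used. Suppose $F_*$ is uncountable; then $|F_*|=\mathfrak c$, as $F_*$ is closed. Let $r\in F_*$. As $O_0\cup O_1$ is dense, from each side at least one of $O_0,O_1$ accumulates at $r$, and each of them accumulates at $r$ from some side. So there is $i$ such that $r$ is a limit of $O_i$ from the right and of $O_{1-i}$ from the left: if both accumulate from the right, choose $i$ with $O_{1-i}$ accumulating from the left; if only $O_i$ accumulates from the right, then $O_{1-i}$ accumulates from the left.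

We claim that there is an element of $Q_\infty$ such that, for the intervals $J_l^\pm$ it defines at $r$ and for all large $l$, there are boxes $B,B'\ni0$ in $I^S$ of rank $\le l$ with
$$J_l^+\times B\subset G_i^S,\qquad J_l^-\times B'\subset G_{1-i}^S .$$
Choose points $y_1>y_2>\dots\to r$ in $O_i\cap(r,1)$, open intervals $V_k\ni y_k$ with pairwise disjoint closures contained in $(r,1)$, with $V_k\to r$, and boxes $B_k\ni0$ of rank $\le c_k$ with $V_k\times B_k\subset G_i^S$. Choose integers $1=e_1<e_2<\dots$ with $e_k\ge c_k$ for $k\ge2$, and open intervals $J_l^+$ ($l\ge1$) with pairwise disjoint closures, decreasing towards $r$ with $l$, such that $\overline{J_l^+}\subset V_k$ for $e_k\le l<e_{k+1}$; finitely many of them are placed in each $V_k$. Write $J_l^+=(r+(1-r)\gamma_l,r+(1-r)\beta_l)$ and choose $\beta_0>\gamma_0$ in $(\beta_1,1)$. This is the $+$-part. For $l\ge e_2$, the box $B_k$ with $e_k\le l<e_{k+1}$ has rank $\le c_k\le e_k\le l$. The left side is treated in the same way with $O_{1-i}$.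

By (M2) such elements of $Q_\infty$, with some $i$ depending on $r$, can be selected for $r\in F_*$ in $\mathcal M$. By Lemma 7.1(a) there is $r\in F_*$ for which $q_\infty(r)$ is the selected element, $f_\eta(r)=0$, and $q_\eta(r)$ consists of $\nu^\pm=1$, $s^\pm=0$, $u^\pm=0$ for $\eta\in S$. Then $p^\pm|_S=0$ always, so the displayed inclusions, with the boxes regarded as boxes of $I^\lambda$ supported in $S$, show that $r$ $+$-sees $G_i$ and $-$-sees $G_{1-i}$ (with $F=\emptyset$). So $r$ is a witness, a contradiction.

### Step 2: moving positive coordinates down to zero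

**Claim 11.2.** If $(J,b)$ is a region over $\lambda$ with $[J,b]\subset G_i$, then $J\cap O_i\ne\emptyset$.

This says that a color present somewhere over $J$ is present at height zero over $J$. By symmetry let $i=1$. By Dens$_\lambda$ take a tower $(\Xi_j,S_j,P_j)_{j\le k}$, $\Xi_k=\{\eta_1<\dots<\eta_k\}$, lying in $(J,b)$, and a countable infinite $S\supset S_G\cup S_k$. We remove $\eta_k,\eta_{k-1},\dots,\eta_1$ from the positive coordinates in this order.

**Step 2a: colors of visible data.** We express the color a point will see in terms of $v$ alone. Call $v=(r,z,q)\in V(\Xi_j,S)$ *unflagged* if $\nu^\varepsilon_\eta\ne0$ for all $\eta\in S\setminus\Xi_j$ and both $\varepsilon$. The other $v$ form a meager set, a countable union of the closed nowhere dense sets $\{\nu_\eta^\varepsilon=0\}$. For unflagged $v$, $\bar m\in\omega^{\Xi_j}$ and $n\in\omega$ define $p^\varepsilon_{\bar m,n}(v)\in I^S$ by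
$$p^\varepsilon_{\bar m,n}(v)(\eta)=\rho\big(z_\eta+s^\varepsilon_\eta(\bar m(\eta))+u_\eta^\varepsilon(n)\big)\ (\eta\in\Xi_j),\qquad \rho(u_\eta^\varepsilon(n))\ (\eta\in S\setminus\Xi_j).\tag{1}$$
Let $D_j^\varepsilon(v)=i$ if $(r,p^\varepsilon_{\bar m,n}(v))\in G_i^S$ for $\mathcal U_{\Xi_j}$-many $(\bar m,n)$; it is possibly undefined. By downward induction on $j$ we find positive sets $H_j\subset P_j\times Q^{S\setminus S_j}$ in $\mathcal M$, consisting of unflagged $v$, with $D_j^+=D_j^-=1$ on $H_j$, such that every base point $r$ occurring in $H_j$ lies in $J$.

**Step 2b: the start $j=k$.** Let $H_k$ be the set of unflagged elements of $P_k\times Q^{S\setminus S_k}$. It is positive by (I2), as only a meager set is removed. For $v\in H_k$ we have $r\in J$ and $z_\eta\in b_\eta$ for $\eta\in F\subset\Xi_k$. As $s,u$ are null sequences and $\rho(z_\eta)=z_\eta$, the point $(r,p^\varepsilon_{\bar m,n}(v))$ satisfies the restrictions defining $[J,b]\subset G_1$ for $\mathcal U_{\Xi_k}$-many $(\bar m,n)$.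

Now let $j<k$ and let $H_{j+1}$ be given. Let $\sigma=\eta_{j+1}$, which is free over $(\Xi_j,S_j,P_j)$ with $S_j\subset\sigma$, and let $S'=S\setminus\{\sigma\}\supset S_j$.

**Step 2c: the color as a function of the height $t$ in direction $\sigma$.** Let $\tilde v=(v',u^+,u^-)$ range over $\tilde V=V(\Xi_j,S')\times c_0^2$. For $t\in[0,1)$ and $\tilde v$ with $\nu_\eta^\pm\ne0$ on $S'\setminus\Xi_j$ let $\Delta^\varepsilon(\tilde v;t)=i$ if for $\mathcal U_{\Xi_j}$-many $(\bar m,n)$ the point $(r,p)$ is in $G_i^S$, where $p(\eta)$ for $\eta\in S'$ is computed from $v'$ by (1) and $p(\sigma)=\rho(t+u^\varepsilon(n))$.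

We show that these colors are mostly defined. For fixed $\bar m,n,\varepsilon$ the map $(\tilde v,t)\mapsto(r,p)$ from $\tilde V\times(0,1)$ to $X\times I^S$ is continuous. It is a product of maps depending on disjoint sets of variables: the identity of $X$ and the maps $\rho(z_\eta+s_\eta^\varepsilon(\bar m(\eta))+u^\varepsilon_\eta(n))$, $\rho(u_\eta^\varepsilon(n))$, $\rho(t+u^\varepsilon(n))$. Each of the latter is an open surjection onto $I$, since evaluation at $n$ and $\rho$ are open surjections. So the product map is open: a basic open set restricts finitely many factors, and its image is a product of open sets of which all but finitely many are full. Under a continuous open map the preimage of a dense open set is dense open. So the preimage of $G_0^S\cup G_1^S$ is dense open in $\tilde V\times(0,1)$. The same argument with $t=0$ fixed gives a dense open subset of $\tilde V$. By Kuratowski–Ulam, for comeagerly many $\tilde v$ the following is true for all of the countably many $(\bar m,n,\varepsilon)$: $(r,p)\in G_0^S\cup G_1^S$ for $t=0$, and for a dense open set of $t\in(0,1)$. For such $\tilde v$ satisfying the requirement on the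 flags, which is also a comeager condition, $\Delta^\pm(\tilde v;0)$ are defined, because $\mathcal U_{\Xi_j}$ is an ultrafilter, and $\Delta^\pm(\tilde v;t)$ are defined for a dense $G_\delta$ set of $t$.

Let $\mathcal D$ be the set of all $\tilde v$ such that $\nu_\eta^\pm\ne0$ for $\eta\in S'\setminus\Xi_j$; $d^\varepsilon(\tilde v):=\Delta^\varepsilon(\tilde v;0)$ is defined for both $\varepsilon$; and the set of $t\in(0,1)$ for which $\Delta^+(\tilde v;t)$ and $\Delta^-(\tilde v;t)$ are both defined is dense in $(0,1)$. Then $\mathcal D$ is comeager, and it is in $\mathcal M$ by definability from the open sets $G_i^S$, from $\mathfrak v$ and from the order of $\Xi_j$. For $\tilde v\in\mathcal D$ let $A_i^\varepsilon=\{t\in(0,1):\Delta^\varepsilon(\tilde v;t)=i\}$; so $A_0^\varepsilon\cup A_1^\varepsilon$ is dense in $(0,1)$ for each $\varepsilon$.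

**Step 2d: a change of color gives a witness.** Let $\mathrm{Wit}$ be the set of $\tilde v\in\mathcal D$ such that (closures in $\mathbb R$)

* (w1) some $t\in(0,1)$ and $\varepsilon$ satisfy $t\in\overline{A_1^\varepsilon}\cap\overline{A_0^{-\varepsilon}}$; or
* (w2) for some $\varepsilon,i$: $d^\varepsilon=i$ and $0\in\overline{A_{1-i}^{-\varepsilon}}$.

We show that $\mathrm{Wit}\cap\big((P_j\times Q^{S'\setminus S_j})\times c_0^2\big)$ is null. This set is in $\mathcal M$. Suppose it is positive. Its projection $P'$ to $V(\Xi_j,S')$ is positive by (I1), so $(\Xi_j,S',P')$ is an extension of $(\Xi_j,S_j,P_j)$. Select in $\mathcal M$, for $v'\in P'$, some $u^\pm$ with $\tilde v=(v',u^\pm)\in\mathrm{Wit}$, and then $h_\sigma(v')=(t,q)$ with $q=(\nu^\pm,s^\pm,u^\pm)$ as follows.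

In case (w1): $t,\varepsilon$ as there, $\nu^\pm=1$, $s^\varepsilon(m)=t_m-t$ and $s^{-\varepsilon}(m)=t_m'-t$, where $t_m\in A_1^\varepsilon$ and $t'_m\in A_0^{-\varepsilon}$ converge to $t$. Otherwise, in case (w2): $t=0$, $\nu^\varepsilon=1$, $s^\varepsilon=0$, $\nu^{-\varepsilon}=0$, and $s^{-\varepsilon}(m)=t_m'\to0$ with $t_m'\in A^{-\varepsilon}_{1-i}$.

By Lemma 7.1(b), with $\theta=\lambda$ and $\Phi=\emptyset$, there is $r$ exact for $(\Xi_j,S')$ with $v'=\operatorname{vis}_{\Xi_j,S'}(r)\in P'$ and $(f_\sigma,q_\sigma)(r)=h_\sigma(v')$. Since $f_\eta(r)>0$ on $\Xi_j$, while $f_\eta(r)=0$ and $\nu_\eta^\pm\ne0$ on $S'\setminus\Xi_j$, we have $S'\cap\mathrm{Sl}^\pm(r)=\Xi_j$, and the coordinates in $S'$ of the points $p$ belonging to $r$ are given by (1) from $v'$.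

In case (w1), $f_\sigma(r)=t>0$, so $S\cap\mathrm{Sl}^\pm(r)=\Xi_j\cup\{\sigma\}$, and $\sigma$ is its largest element because $\Xi_j\subset S_j\subset\sigma$. On side $\varepsilon$, with $\bar m(\sigma)=m$, $p(\sigma)=\rho(t_m+u^\varepsilon(n))$. We have $\Delta^\varepsilon(\tilde v;t_m)=1$ for all $m$, and $m$ is quantified outermost in $\mathcal U_{\Xi_j\cup\{\sigma\}}$; so $(r,p)\in G_1$ for $\mathcal U_{\Xi_j\cup\{\sigma\}}$-many parameters, and by 10.1 $r$ $\varepsilon$-sees $G_1$. In the same way it $(-\varepsilon)$-sees $G_0$.

In case (w2), $f_\sigma(r)=0$. On side $\varepsilon$ the flag is nonzero, so $S\cap\mathrm{Sl}^\varepsilon(r)=\Xi_j$, $p(\sigma)=\rho(u^\varepsilon(n))$, and $d^\varepsilon=i$ shows by 10.1 that $r$ $\varepsilon$-sees $G_i$. On side $-\varepsilon$ the flag is $0$, so $S\cap\mathrm{Sl}^{-\varepsilon}(r)=\Xi_j\cup\{\sigma\}$, $p(\sigma)=\rho(t'_m+u^{-\varepsilon}(n))$ and, as before, $r$ $(-\varepsilon)$-sees $G_{1-i}$. This is what the flags are for: they let a coordinate with value $0$ be approached through positive heights on one side only.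

In both cases $r$ is a witness, a contradiction.

**Step 2e: without a change there is a single color.** We show: for $\tilde v\in\mathcal D\setminus\mathrm{Wit}$ there is $e$ with $A_{1-e}^+=A_{1-e}^-=\emptyset$ and $d^+=d^-=e$. In this step closures are taken in $(0,1)$. As (w1) fails, $\overline{A_1^+}\cap\overline{A_0^-}=\emptyset=\overline{A_1^-}\cap\overline{A_0^+}$. If $t\in(0,1)\setminus\overline{A_1^+}$, then $t\in\overline{A_0^+}$, so $t\notin\overline{A_1^-}$, so $t\in\overline{A_0^-}$. Thus $(0,1)=\overline{A_1^+}\sqcup\overline{A_0^-}$, and since $(0,1)$ is connected, one of the two is empty. If $A_0^-=\emptyset$, then $\overline{A_1^-}=(0,1)$, so $A_0^+=\emptyset$; put $e=1$. If $A_1^+=\emptyset$, then $\overline{A_0^+}=(0,1)$, so $A_1^-=\emptyset$; put $e=0$. Now $A_e^\pm$ are dense in $(0,1)$, so $0$ is in their closures in $\mathbb R$, and $d^\varepsilon=1-e$ would give (w2). Hence $d^\pm=e$.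

**Step 2f: construction of $H_j$.** Let $\tilde H\subset(P_j\times Q^{S'\setminus S_j})\times c_0^2$ be the projection of $H_{j+1}$ that forgets $z_\sigma,\nu_\sigma^\pm,s_\sigma^\pm$. It is positive by (I1). Let $\tilde v\in\tilde H\cap\mathcal D$ come from $v\in H_{j+1}$. Then $D_{j+1}^+(v)=1$. Since $\sigma$ is the largest element of $\Xi_{j+1}$, for $\mathfrak v$-many $m$ the point $(r,p)$ with $p(\sigma)=\rho(z_\sigma+s_\sigma^+(m)+u_\sigma^+(n))$ is in $G_1^S$ for $\mathcal U_{\Xi_j}$-many $(\bar m,n)$. As $z_\sigma\in(0,1)$ and $s_\sigma^+(m)\to0$, there is such an $m$ with $t=z_\sigma+s_\sigma^+(m)\in(0,1)$, and then $\Delta^+(\tilde v;t)=1$. So $A_1^+\ne\emptyset$. Hence, by Step 2e, on $\tilde H^*=(\tilde H\cap\mathcal D)\setminus\mathrm{Wit}$ we have $e=1$ and $d^\pm=1$. The set $\tilde H^*$ is positive, because only null sets were removed from $\tilde H$ (Step 2d).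

Let $H_j$ be the set of $(v',q_\sigma)$ with $(v',u_\sigma^\pm)\in\tilde H^*$, $\nu_\sigma^\pm\ne0$ and $s_\sigma^\pm$ arbitrary. It is positive by (I2), in $\mathcal M$, and consists of unflagged elements of $P_j\times Q^{S\setminus S_j}$. On it $D_j^\varepsilon=\Delta^\varepsilon(\tilde v;0)=d^\varepsilon=1$. Every base point $r$ occurring in $H_j$ occurs in $H_{j+1}$, so it lies in $J$. The induction is complete.

**Step 2g: the end of the proof of Claim 11.2.** The set $H_0\subset X\times Q^S$ is positive, hence not meager, and all its elements have $r\in J$. By Step 1a, $O_0\cup O_1$ is dense open, so the set of $(r,q)$ with $r\notin O_0\cup O_1$ is meager, and some $(r,q)\in H_0$ has $r\in O_0\cup O_1$. If $r\in O_0$, then $(r,0)\in G_0^S$, so $(r,(\rho(u_\eta^+(n)))_{\eta\in S})\in G_0^S$ for all large $n$. This contradicts $D_0^+=1$, because $\mathcal U_\emptyset=\mathfrak v$ is nonprincipal. So $r\in O_1\cap J$. $\square$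

### Step 3: an isolated point where the color changes

This step contradicts the absence of witnesses. If $F_*=\emptyset$, then $X=\tilde O_0\sqcup\tilde O_1$, so $X=\tilde O_i$ for some $i$ by connectedness of the interval, and $O_{1-i}\subset\tilde O_{1-i}=\emptyset$. But $G_{1-i}\ne\emptyset$ contains some $[J,b]$, contradicting Claim 11.2. So $F_*$ is a nonempty countable closed subset of $X$, and by Baire's theorem it has an isolated point $r_0$.

For small $\delta$ the intervals $(r_0-\delta,r_0)$ and $(r_0,r_0+\delta)$ miss $F_*$, so by connectedness $(r_0-\delta,r_0)\subset\tilde O_i$ and $(r_0,r_0+\delta)\subset\tilde O_j$ for some $i,j$. If $i=j$, then $O_{1-i}\cap(r_0-\delta,r_0+\delta)=\emptyset$, because $O_{1-i}\subset\tilde O_{1-i}$ and $r_0\in F_*$ is not in $O_{1-i}$; so $r_0\in\tilde O_i$, a contradiction. Hence $j=1-i$.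

As $O_{1-i}\cap(r_0-\delta,r_0)=\emptyset$, Claim 11.2 shows that $G_{1-i}$ contains no $[J,b]$ with $J\subset(r_0-\delta,r_0)$. So $G_{1-i}$ misses $(r_0-\delta,r_0)\times I^\lambda$, and therefore $(r_0-\delta,r_0)\times I^\lambda\subset G_i$. Likewise $(r_0,r_0+\delta)\times I^\lambda\subset G_{1-i}$. By 10.2, $r_0$ $(-)$-sees $G_i$ and $(+)$-sees $G_{1-i}$. So $r_0$ is a witness, and this contradiction proves Proposition 11.1. $\square$

## 12. Condition (W) and the proof of Theorem 1

**From disjoint $\mu$-open sets to a bipartition of the product.** Let $U,V$ be disjoint nonempty $\mu$-open sets with $\mu$-dense union. Write $U=\operatorname{tr}(\hat U)$ and $V=\operatorname{tr}(\hat V)$ with $\hat U,\hat V$ open. By 8.1 they are disjoint with dense union. Let $G_1=\operatorname{int}\overline{\hat U}$ and $G_0=\operatorname{int}\overline{\hat V}$; these are nonempty. The complement of $\overline{\hat U}$ is an open subset of $\overline{\hat V}$, so it is contained in $G_0$. Conversely, $\hat U$ is open and disjoint from $\hat V$, hence disjoint from $\overline{\hat V}\supset G_0$, so the open set $G_0$ misses $\overline{\hat U}$. Thus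 $G_0$ is the complement of $\overline{\hat U}$. Since $\hat U\subset G_1\subset\overline{\hat U}$, we have $\overline{\hat U}=\overline{G_1}$, so $G_0$ is the complement of $\overline{G_1}$, which is $\operatorname{int}((X\times I^\lambda)\setminus G_1)$. Symmetrically for $G_1$. So Proposition 11.1 applies and gives $x,i$ with $\operatorname{tr}(G_i)\in\mathcal R_x$ and $\operatorname{tr}(G_{1-i})\in\mathcal L_x$.

By (R2), $U\cup V\in\mathcal R_x\cap\mathcal L_x$. Moreover $(U\cup V)\cap\operatorname{tr}(G_1)=U$, because $\hat U\subset G_1\subset\overline{\hat U}$ and $\overline{\hat U}$ misses $\hat V$; likewise $(U\cup V)\cap\operatorname{tr}(G_0)=V$. So one of $U,V$ is in $\mathcal R_x$ and the other in $\mathcal L_x$. This is (W).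

**Conclusion.** The topology $\mu$ is finer than the Euclidean one. (N) was proved in 8.2, (R1) and (R4) in Section 10, and (W) just now. By Proposition 3.1, $\tau$ is Tychonoff, maximal connected and finer than $\mu$, hence finer than the Euclidean topology. $\blacksquare$ (Theorem 1)

## 13. Wedges of copies: all cardinalities from $2^\omega$ on

We prove Theorem 2.

**Step 1: the lower bound.** A nondegenerate connected Tychonoff space has a continuous function to $[0,1]$ taking the values $0$ and $1$ at two given points. Its image is connected, so it is $[0,1]$, and the space has at least $\mathfrak c=2^\omega$ points.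

**Step 2: the space.** Let $\kappa\ge\mathfrak c$. Let $X_i$ $(i<\kappa)$ be copies of $(X,\tau)$, and let $Y$ be obtained by identifying one point of each $X_i$ to a single point $*$. Let $U\subset Y$ be open iff $U\cap X_i$ is open in $X_i$ for all $i$. Each $X_i$ is a subspace of $Y$: an open set of $X_i$ not containing $*$ is open in $Y$, and one containing $*$ becomes open in $Y$ after adding all $X_j$, $j\ne i$. The sets $X_i\setminus\{*\}$ are open in $Y$. We have $|Y|=\kappa$, and $Y$ is connected, as a union of connected sets with a common point.

**Step 3: $Y$ is Tychonoff.** Points are closed, and a function on $Y$ is continuous iff its restrictions to all $X_i$ are. At $*$, given a neighborhood $U$, combine continuous $g_i:X_i\to[0,1]$ with $g_i(*)=1$ vanishing off $U\cap X_i$. At $y\in X_i\setminus\{*\}$, use a continuous function on $X_i$ with value $1$ at $y$ vanishing off the given neighborhood and also at $*$, and extend it by $0$.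

**Step 4: $Y$ is maximal connected.** Let $\tau'$ be a connected expansion of the topology of $Y$. We show first that each $X_i$ stays connected. Suppose $X_i=P\sqcup R$ with $P,R$ nonempty and relatively $\tau'$-open, $*\in R$. Since $P\subset X_i\setminus\{*\}$, which is open in $Y$, we have $P\in\tau'$. Let $W\in\tau'$ with $W\cap X_i=R$. Then $Y\setminus P=W\cup(Y\setminus X_i)\in\tau'$, because $Y\setminus X_i=\bigcup_{j\ne i}(X_j\setminus\{*\})$ is open. So $\tau'$ is disconnected, a contradiction. Hence $\tau'$ induces on each $X_i$ a connected expansion of the topology of $X_i$, which must be the topology of $X_i$ itself. So for $U\in\tau'$ every $U\cap X_i$ is open in $X_i$, that is, $U$ is open in $Y$. Thus $\tau'$ is the topology of $Y$. $\blacksquare$ (Theorem 2)
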